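# Two-torsion in the poset of elementary abelian $p$-subgroups of a solvable group

## 1. Wedges of spheres in small cases

Let $G$ be a finite group and $p$ a prime dividing $|G|$.

**Definition.** $A_p(G)$ is the poset, ordered by inclusion, of non-trivial elementary abelian $p$-subgroups of $G$. It is non-empty because $p$ divides $|G|$. The *order complex* $\Delta(X)$ of a finite poset $X$ is the simplicial complex whose simplices are the finite non-empty chains of $X$. Topological words applied to $X$ refer to $\Delta(X)$, and we often write $X$ for $\Delta(X)$.

**Definition.** A space is *homotopy equivalent to a wedge of spheres* if it is homotopy equivalent to $\bigvee_{i\in I}S^{n_i}$ with $I$ finite and all $n_i\ge 0$. The $n_i$ may differ, $S^0$ is allowed, and the empty wedge is a point. For instance, $m+1$ points form a wedge of $m$ copies of $S^0$, and contractible spaces count as wedges of spheres.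

Take $G$ solvable and $p$ odd. Is $A_p(G)$ always homotopy equivalent to a wedge of spheres? The answer one would first guess is yes. F. Fumagalli claimed exactly this, but a fiber theorem used in the proof of the claim has turned out to be false. So let us test the guess.

We use one standard fact constantly. If $g,h:X\to Y$ are order-preserving and $g(x)\le h(x)$ for all $x$, then $g$ and $h$ are homotopic. Hence, if there are $x_0\in X$ and an order-preserving $g:X\to X$ with $x\le g(x)\ge x_0$ for all $x$, then $X$ is contractible.

*Groups with a non-trivial central $p$-subgroup.* Let $Z\ne1$ be a central elementary abelian $p$-subgroup of $G$. Then $E\le EZ\ge Z$ for all $E\in A_p(G)$, and $EZ$ is elementary abelian, so $A_p(G)$ is contractible. This covers all non-trivial $p$-groups.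

*$p$-rank one.* Then $A_p(G)$ is a finite non-empty discrete set. For $G=A_4$ and $p=3$ there are four subgroups of order $3$, so we get $\bigvee_3S^0$.

*$p$-rank two, $G=A_4\times A_4$, $p=3$.* The group $A_4$ has $8$ elements of order $3$, so $G$ has $9^2-1=80$ of them, and hence $40$ subgroups of order $3$. The subgroups of rank two are the $16$ products $C\times C'$ of subgroups of order $3$ of the factors, and each contains four subgroups of order $3$. So $\Delta(A_3(G))$ is a graph with $56$ vertices and $64$ edges. The $8$ subgroups of order $3$ inside the factors, together with the $16$ products, form the subdivided complete bipartite graph $K_{4,4}$. Each of the remaining $32$ subgroups is a diagonal in exactly one product, so it is a pendant vertex. The graph is connected with Euler characteristic $-8$, so it is a wedge of $9$ circles.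

The guess passes these tests. We shall prove that it passes for every solvable group of $p$-rank at most $3$ (Theorem 4). Nevertheless it is wrong.

**Theorem 1.** Let $p$ be a prime and $q\neq p$ a prime. There are $r\ge1$, a $p$-group $P$ of class $\le2$ (of exponent $p$ if $p$ is odd) and an elementary abelian $q$-group $N$ on which $P$ acts, such that for the solvable group $G=N\rtimes P$ the group $H_{r+1}(A_p(G);\mathbb Z)$ has an element of order $2$.

A wedge of spheres has free integral homology. So for every odd prime $p$ (in fact for every prime $p$) there is a finite solvable $G$ for which $A_p(G)$ is not homotopy equivalent to a wedge of spheres.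

## 2. Joins, connectivity, and suspensions

The *join* $A*B$ of simplicial complexes on disjoint vertex sets has as simplices the unions $\sigma\cup\tau$ with $\sigma\in A$ or empty, $\tau\in B$ or empty, and not both empty. In particular $A*\emptyset=A$. Example: two points joined with two points form a $4$-cycle. The join of $r$ two-point sets is the boundary of the $r$-dimensional cross-polytope, an $(r-1)$-sphere. If every element of a poset $X_1$ lies below every element of $X_2$ in a poset $X_1\sqcup X_2$, the order complex is $\Delta(X_1)*\Delta(X_2)$.

We write $\Sigma$ for suspension and use reduced homology with $\tilde H_{-1}(\emptyset)=\mathbb Z$. "$(-1)$-connected" means non-empty, and "$m$-connected" is no condition for $m\le-2$. The textbook facts we need are these; all complexes are finite.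

1. (Milnor) The join of an $a$-connected and a $b$-connected complex is $(a+b+2)$-connected, where $a,b\geq -2$. In particular, the join of two non-empty complexes is connected.
2. (Künneth for joins) If $\tilde H_*(A)$ is free of rank $m$ and concentrated in degree $k-1$, then $\tilde H_i(A*K)\cong\tilde H_{i-k}(K)^m$ for all $i$. This includes $K=\emptyset$.
3. A map from a complex of dimension $\le d$ to a $d$-connected complex is null-homotopic.
4. A $d$-dimensional $(d-1)$-connected complex is a wedge of $d$-spheres. For $d=0$ it is a non-empty finite set, for $d=1$ a connected graph. For $d\ge2$ its only reduced homology is $H_d$, which is free; represent a basis by maps $S^d\to X$ (Hurewicz) and apply Whitehead's theorem.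
5. $A*K\simeq\Sigma(A\wedge K)$ for non-empty complexes $A,K$ with base points. Since $\wedge$ and reduced suspension distribute over wedges, for $K\ne\emptyset$, $k\ge1$, $m\ge0$ we get
$$\Big(\bigvee_mS^{k-1}\Big)*K\ \simeq\ \bigvee_m\Sigma^kK .\tag{1}$$
6. If $K$ is non-empty with connected components $C_1,\dots,C_c$, then
$$\Sigma K\simeq\bigvee_{c-1}S^1\vee\bigvee_{j=1}^c\Sigma C_j .\tag{2}$$

To see (2), note that $\Sigma K$ is the union of the $\Sigma C_j$ glued at the two poles. Collapse an arc of $\Sigma C_1$ that joins the poles. The piece $\Sigma C_1$ keeps its homotopy type, while each other $\Sigma C_j$ has its poles identified. As $\Sigma C_j$ is connected, it becomes $\Sigma C_j\vee S^1$ up to homotopy.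

Finally, the homotopy type of a wedge of *connected* complexes does not depend on the wedge points, and the reduced homology of a wedge is the direct sum for any wedge points, connected or not.

## 3. Splitting a poset along an order-preserving map

A sensible person who wants to prove the guess argues by induction: choose a normal $p'$-subgroup $N$ and compare $A_p(G)$ with $A_p(G/N)$. For this we need a tool that describes the source of a poset map in terms of its target and its fibers.

**Lemma 1.** Let $f:X\to Q$ be an order-preserving map of finite posets, $Q\ne\emptyset$. For $q\in Q$ put $F_q=f^{-1}(Q_{\le q})$, $F_{<q}=f^{-1}(Q_{<q})$ and $L_q=\Delta(F_q)*\Delta(Q_{>q})$. Assume that for every $q$ we have $F_q\neq\emptyset$ and the inclusion $\Delta(F_{<q})\to\Delta(F_q)$ is null-homotopic (no condition if $F_{<q}=\emptyset$). Then: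

(a) $\tilde H_i(X)\cong\tilde H_i(Q)\oplus\bigoplus_q\tilde H_i(L_q)$ for all $i$.

(b) If $Q$ and all $L_q$ are connected, then $X\simeq Q\vee\bigvee_qL_q$.

The plan is to transform $X$ into $Q$ by replacing one fiber $f^{-1}(q)$ at a time by the single point $q$, from the top of $Q$ downward, and to see that each replacement splits off $L_q$.

**Step 1: the intermediate posets.** For an up-closed $U\subseteq Q$ let $Y_U=f^{-1}(Q\setminus U)\sqcup U$. Keep the given orders on the two parts and put $x<u$ iff $f(x)\le u$, for $x\in f^{-1}(Q\setminus U)$ and $u\in U$. This is transitive: $x\le x'<u$ gives $f(x)\le f(x')\le u$, and $x<u\le u'$ gives $f(x)\le u'$. We have $Y_\emptyset=X$ and $Y_Q=Q$.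

Let $U\ne Q$, let $q$ be maximal in $Q\setminus U$, and let $U'=U\cup\{q\}$. Then $Q_{>q}\subseteq U$ and $U'$ is up-closed. Also $Q_{\le q}\cap U=\emptyset$, because $U$ is up-closed and $q\notin U$; so $F_q\subseteq Y_U$. Put
$$Y_0=Y_U\setminus f^{-1}(q)=Y_{U'}\setminus\{q\},\qquad A=\Delta(F_{<q})*\Delta(Q_{>q}).$$
All elements of $F_q$ lie below all elements of $Q_{>q}$ in $Y_U$. So $L_q$ is the full subcomplex of $\Delta(Y_U)$ on $F_q\cup Q_{>q}$, and $A$ is the full subcomplex of $\Delta(Y_0)$ on $F_{<q}\cup Q_{>q}$.

**Step 2: what changes between $Y_U$ and $Y_{U'}$.** Let $x\in f^{-1}(q)$ and let $y\in Y_U$ be comparable to $x$. If $y\in f^{-1}(Q\setminus U)$ and $y\le x$, then $f(y)\le q$, so $y\in F_q$. If $y\in f^{-1}(Q\setminus U)$ and $y\ge x$, then $q\le f(y)\notin U$, so $f(y)=q$ by maximality and $y\in F_q$. If $y\in U$, then $x<y$ (no element of $U$ lies below $x$), so $q=f(x)\le y$, and $y>q$ as $q\notin U$. Hence every chain that meets $f^{-1}(q)$ lies in $F_q\cup Q_{>q}$, and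
$$\Delta(Y_U)=\Delta(Y_0)\cup L_q,\qquad \Delta(Y_0)\cap L_q=A .$$
In $Y_{U'}$, the elements of $f^{-1}(Q\setminus U')$ comparable to $q$ are the $x$ with $f(x)\le q$ and $f(x)\ne q$, that is, those of $F_{<q}$. The elements of $U$ comparable to $q$ are those of $Q_{>q}$, since $u<q$ with $u\in U$ would put $q$ in $U$. So
$$\Delta(Y_{U'})=\Delta(Y_0)\cup(\{q\}*A),\qquad \Delta(Y_0)\cap(\{q\}*A)=A .$$

**Step 3: the inclusion $j:A\to L_q$ is null-homotopic.** If $F_{<q}\neq\emptyset$, let $h_t$ be a homotopy from the inclusion $\Delta(F_{<q})\to\Delta(F_q)$ to a constant map with value $x_0$. Then $h_t*\mathrm{id}$ deforms $j$ to a map into the cone $\{x_0\}*\Delta(Q_{>q})$, which is contractible. If $F_{<q}=\emptyset$, choose $x_0\in F_q$; then $j$ already has image in this cone.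

**Step 4: one replacement splits off $L_q$.** We claim that
$$\Delta(Y_U)\simeq\Delta(Y_{U'})\vee L_q\quad\text{(wedged at }q\in Y_{U'}).\tag{3}$$
Let $A\ne\emptyset$. For the CW pair $(\Delta(Y_0),A)$, the homotopy type of the space obtained by gluing $\Delta(Y_0)$ to $L_q$ along a map $A\to L_q$ depends only on the homotopy class of that map (Hatcher, *Algebraic Topology*, Prop. 0.18). Replace $j$ by a constant map: $\Delta(Y_U)\simeq\Delta(Y_0)/A\vee L_q$. Since $\{q\}*A$ is contractible, $\Delta(Y_{U'})\simeq\Delta(Y_{U'})/(\{q\}*A)=\Delta(Y_0)/A$, and $q$ goes to the base point. This gives (3). If $A=\emptyset$, then $\Delta(Y_U)=\Delta(Y_0)\sqcup L_q$ and $\Delta(Y_{U'})=\Delta(Y_0)\sqcup\{q\}$, and (3) is clear.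

**Step 5: conclusion.** Move from $U=\emptyset$ to $U=Q$ one element at a time. Taking reduced homology in (3) gives (a). In (b), go backward from $Y_Q=Q$: by (3) all $Y_U$ are connected, so wedge points do not matter, and (b) follows. $\square$

**Remark.** If all $F_q$ are contractible, the hypotheses of Lemma 1 hold and each $L_q$ is contractible. Then (3) says $\Delta(Y_U)\simeq\Delta(Y_{U'})$ at each stage, so $X\simeq Q$, without any connectivity assumption. Apply this to the inclusion of $A_p(G)$ into the poset $S_p(G)$ of all non-trivial $p$-subgroups of $G$. The fiber $F_R$ is $A_p(R)$, contractible by Section 1. So $A_p(G)\simeq S_p(G)$, a result of Quillen.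

## 4. The fibers of $A_p(G)\to A_p(G/N)$

If $N$ is a normal $p'$-subgroup of $G$, then $E\cap N=1$ for every $p$-subgroup $E$, so $E\mapsto EN/N$ preserves rank. The set of $E$ mapping into $b$ is $A_p(M)$, with $M$ the preimage of $b$. So we need to know $A_p$ of an elementary abelian group acting on a $p'$-group.

**Lemma 2 (Quillen).** Let $B$ be an elementary abelian $p$-group of rank $r\ge0$ acting on a finite solvable $p'$-group $N$. Then $A_p(N\rtimes B)$ is $(r-2)$-connected.

We use induction on $|N|$, for all $B$ at once. For $r=0$ there is no condition, and for $r=1$ the claim is that the poset is non-empty. So let $r\ge2$. If $N=1$, then $A_p(B)$ has the maximum $B$ and is contractible. Otherwise let $N_1\neq1$ be minimal among the non-trivial $B$-invariant normal subgroups of $N$.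

**Step 1: the case $N_1=N$.** Here we find a central $p$-subgroup. Now $N$ is a minimal normal subgroup of the solvable group $NB$, so it is an elementary abelian $\ell$-group for some prime $\ell$, and an irreducible $\mathbb F_\ell B$-module. Let $R$ be the image of $\mathbb F_\ell[B]$ in $\operatorname{End}(N)$. It is commutative and $N$ is a faithful simple $R$-module, so $N\cong R/\mathfrak m$ with $\mathfrak m$ a maximal ideal. Then $\mathfrak m$ annihilates $N$, so $\mathfrak m=0$ and $R$ is a finite field. Thus $B/C_B(N)$ embeds in the cyclic group $R^\times$, and being elementary abelian it has order at most $p$. As $r\ge2$, $B_0=C_B(N)\ne1$. It centralizes $N$ and $B$, so it is central in $NB$, and $A_p(NB)$ is contractible by Section 1.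

**Step 2: the case $N_1<N$, lower fibers.** Put $G'=(N/N_1)B$ and $f:A_p(NB)\to A_p(G')$, $E\mapsto EN_1/N_1$. We check the hypotheses of Lemma 1. Let $b\in A_p(G')$ have rank $k$ and preimage $M$. By Schur–Zassenhaus $M=N_1\rtimes B_1$ with $B_1\cong b$. By induction $F_b=A_p(M)$ is $(k-2)$-connected, and it is non-empty as $k\ge1$. Since $f$ preserves rank, $F_{<b}$ consists of groups of rank $\le k-1$, so $\dim\Delta(F_{<b})\le k-2$ and its inclusion into $F_b$ is null-homotopic by fact 3.

**Step 3: the case $N_1<N$, upper links.** We identify $A_p(G')_{>b}$. Since $B$ is a Sylow $p$-subgroup of $G'$, we may assume after conjugation that $b\le B$. Put $C=C_{G'}(b)$. It contains $B$, so $C=C_{N/N_1}(b)B$. Every $E\in A_p(G')_{>b}$ is abelian, hence lies in $C$. Conversely, if $E/b$ is a non-trivial $p$-subgroup of $C/b$, then $E$ is a $p$-subgroup of $C$, hence conjugate in $C$ into $B$, hence elementary abelian. So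
$$A_p(G')_{>b}\cong A_p(C/b),\qquad C/b\cong C_{N/N_1}(b)\rtimes(B/b).\tag{4}$$
As $|C_{N/N_1}(b)|<|N|$ and $B/b$ has rank $r-k$, this is $(r-k-2)$-connected by induction.

**Step 4: the case $N_1<N$, assembly.** By fact 1, $L_b$ is $(k-2)+(r-k-2)+2=(r-2)$-connected. By induction $A_p(G')$ is $(r-2)$-connected. As $r\ge2$, all these complexes are connected, and Lemma 1(b) shows that $A_p(NB)$ is a wedge of $(r-2)$-connected complexes, hence $(r-2)$-connected. $\square$

**Proposition 3.** Let $N$ be a solvable normal $p'$-subgroup of $G$, $p\mid|G|$, $H=G/N$. For $b\in A_p(H)$ let $k_b$ be its rank, $M_b\le G$ its preimage, and $K_b=A_p(H)_{>b}$. Then $A_p(M_b)$ is homotopy equivalent to a wedge of $m_b\ge0$ spheres of dimension $k_b-1$. The map $f:A_p(G)\to A_p(H)$, $E\mapsto EN/N$, satisfies the hypotheses of Lemma 1 with $L_b=A_p(M_b)*K_b$, and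
$$\tilde H_i(A_p(G))\cong\tilde H_i(A_p(H))\oplus\bigoplus_{b\in A_p(H)}\tilde H_{i-k_b}(K_b)^{m_b}.\tag{5}$$

*Proof.* By Schur–Zassenhaus $M_b=N\rtimes B$ with $B\cong b$. So $A_p(M_b)$ has dimension $k_b-1$, and by Lemma 2 it is $(k_b-2)$-connected. By fact 4 it is a wedge of $(k_b-1)$-spheres. We have $F_b=A_p(M_b)\neq\emptyset$, and since $f$ preserves rank, $\dim F_{<b}\le k_b-2$, so the inclusion $F_{<b}\to F_b$ is null-homotopic by fact 3. Now apply Lemma 1(a), and fact 2 to $L_b=A_p(M_b)*K_b$. $\square$

Check with $G=A_4\times A_4$, $p=3$, $N$ the normal subgroup of order $16$, $H=C_3\times C_3$. The poset $A_3(H)$ is contractible. For $k_b=1$, $K_b=\{H\}$ is a point and contributes nothing. For $b=H$, $K_b=\emptyset$ contributes $\mathbb Z^{m_H}$ in degree $1$, with $m_H=9$ by Section 1.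

## 5. Upper links, where the induction stops

Formula (5) seems close to the guess. The lower fibers are wedges of spheres, and what remains is the upper link $K_b=A_p(H)_{>b}$. In Lemma 2 we controlled it by (4): above $b$ one sees $A_p(C/b)$ for a smaller group of the same kind. That step used that *every* $p$-subgroup of $C$ is elementary abelian. In general, an elementary abelian subgroup $E/b$ of $C_H(b)/b$ need not come from an elementary abelian $E$, and (4) fails.

*Example.* Let $p$ be odd, $H$ the non-abelian group of order $p^3$ and exponent $p$, and $b=Z(H)$. Then $C_H(b)/b=H/b$ is elementary abelian of rank $2$, so $A_p(C_H(b)/b)$ is contractible. But $H$ is not abelian, so $A_p(H)_{>b}$ consists of the $p+1$ subgroups of order $p^2$ containing $b$. It is a discrete set of $p+1\geq 4$ points.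

So the induction gives no information on $K_b$. If $H$ is a $p$-group of class $2$ and $b$ is a central subgroup containing $[H,H]$, then $K_b$ records which subgroups of $H/b$ commute upstairs. This suggests turning the attempted proof around: prescribe the commutation relations so that $K_b$ has torsion in its homology. Two obstacles remain.

First, we can prescribe which pairs of *generators* commute, but $K_b$ involves all commuting subspaces. We cannot expect to compute $K_b$; we only need a bad complex to be a *retract* of it.

Second, for a $p$-group $H$ the poset $A_p(H)$ itself is contractible, whatever its upper links look like. The link $K_b$ contributes to (5) only if $m_b>0$, so we must choose $N$ with $m_b>0$ for the $b$ in question.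

## 6. A $p$-group built from a graph

**Definition.** The *clique complex* $\mathrm{Cl}(\Gamma)$ of a finite graph $\Gamma$ has the non-empty cliques (sets of pairwise adjacent vertices) as simplices. For the $4$-cycle it is a circle; for the $3$-cycle it is a full triangle. A barycentric subdivision is always the clique complex of its $1$-skeleton: its vertices are the simplices of the original complex, adjacent when comparable, and pairwise comparable simplices form a chain.

**Construction.** Let $\Gamma$ be a graph on $\{1,\dots,n\}$ that is not complete. Put
$$S=\{i+j:\ i<j,\ i,j\text{ non-adjacent}\}\neq\emptyset,\qquad r\ge|S|.$$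
Let $V$ be an $\mathbb F_p$-space with basis $v_1,\dots,v_n$, and $W$ an $\mathbb F_p$-space of dimension $r$ with a basis containing distinct elements $w_s$ ($s\in S$). Let $\beta:V\times V\to W$ be the bilinear map with
$$\beta(v_i,v_j)=w_{i+j}\ \text{ if } i<j\text{ and }i,j\text{ are non-adjacent},\qquad\beta(v_i,v_j)=0\ \text{ otherwise.}$$
Let $P=V\times W$ with product
$$(v,w)(v',w')=(v+v',\,w+w'+\beta(v,v')).$$

Bilinearity gives associativity. The identity is $(0,0)$ and $(v,w)^{-1}=(-v,-w+\beta(v,v))$, so $P$ is a group of order $p^{n+r}$. By induction on $m$, $(v,w)^m=(mv,\,mw+\binom m2\beta(v,v))$. For odd $p$, $p\mid\binom p2$, so $P$ has exponent $p$. The elements $(v,w)$ and $(v',w')$ commute iff $\beta(v,v')=\beta(v',v)$. Identify $W$ with $0\times W$: it is central, elementary abelian of rank $r\ge1$, and $P/W\cong V$ is abelian. So $P$ has class $\le2$.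

A subgroup $E\supseteq W$ has the form $U\times W$ with $U\le V$ a subspace. It is elementary abelian iff its elements commute and have order dividing $p$. For odd $p$ the latter is automatic; for $p=2$ we have $(u,w)^2=(0,\beta(u,u))$. So $E\mapsto E/W$ is an isomorphism of $A_p(P)_{>W}$ onto the poset $\mathcal U$ of non-zero subspaces $U\le V$ such that $\beta(u,u')=\beta(u',u)$ for all $u,u'\in U$ and, if $p=2$, also $\beta(u,u)=0$ for all $u\in U$.

*Example.* Let $\Gamma$ have two vertices and no edge, and let $p$ be odd and $r=1$. Then $\beta(v_1,v_2)=w_3$, $P$ is the group of order $p^3$ of Section 5, and $\mathcal U$ consists of the $p+1$ lines of $\mathbb F_p^2$. The clique complex is only the two points $1,2$, sitting in $\mathcal U$ as $\langle v_1\rangle,\langle v_2\rangle$. So $\mathcal U$ is not equivalent to $\mathrm{Cl}(\Gamma)$. A first idea for a map back from $\mathcal U$ to cliques is to send $U$ to the set of all indices that occur in its vectors. This fails here: $\langle v_1+v_2\rangle\in\mathcal U$ goes to $\{1,2\}$, which is not a clique. Taking only the *leading* index repairs this: $\langle v_1+av_2\rangle\mapsto\{1\}$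 and $\langle v_2\rangle\mapsto\{2\}$.

**Lemma 4.** Let $\mathcal F$ be the poset of non-empty cliques of $\Gamma$ (so $\Delta(\mathcal F)$ is the barycentric subdivision of $\mathrm{Cl}(\Gamma)$). There are order-preserving maps $\iota:\mathcal F\to\mathcal U$ and $\lambda:\mathcal U\to\mathcal F$ with $\lambda\iota=\mathrm{id}$. Hence $\tilde H_*(\mathrm{Cl}(\Gamma))$ is a direct summand of $\tilde H_*(A_p(P)_{>W})$.

**Step 1: the two maps.** Put $\iota(\sigma)=\operatorname{span}(v_i:i\in\sigma)$. For $i,j\in\sigma$ we have $\beta(v_i,v_j)=0$, so $\beta$ vanishes on $\iota(\sigma)$ and $\iota(\sigma)\in\mathcal U$. For $0\ne u=\sum a_iv_i$ let $\ell(u)=\min\{i:a_i\ne0\}$, and put $\lambda(U)=\{\ell(u):0\neq u\in U\}\ne\emptyset$. Both maps preserve inclusions. The leading indices of the non-zero combinations of the $v_i$, $i\in\sigma$, are exactly the elements of $\sigma$, so $\lambda\iota(\sigma)=\sigma$.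

**Step 2: $\lambda(U)$ is a clique.** Suppose $i<j$ in $\lambda(U)$ are non-adjacent. Choose $x=\sum a_kv_k$ and $y=\sum b_kv_k$ in $U$ with $\ell(x)=i$, $\ell(y)=j$. The coefficient of $w_{i+j}$ in $\beta(x,y)-\beta(y,x)$ is
$$\sum_{\substack{k<l,\ k+l=i+j\\ k,l\text{ non-adjacent}}}(a_kb_l-b_ka_l).$$
If $a_kb_l\ne0$, then $k\ge i$ and $l\ge j$, so $k+l=i+j$ forces $(k,l)=(i,j)$. If $b_ka_l\neq0$, then $l>k\ge j>i$, so $k+l>i+j$, which is impossible. The pair $(i,j)$ does occur in the sum, so the coefficient equals $a_ib_j\ne0$. This contradicts $\beta(x,y)=\beta(y,x)$. So $\lambda$ maps into $\mathcal F$, and applying $\tilde H_*$ to $\lambda\iota=\mathrm{id}$ gives the last statement. $\square$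

*Remark.* It matters that pairs with different sums get independent labels. Take the graph on $\{1,2,3,4\}$ whose non-adjacent pairs are $\{1,3\}$ and $\{2,4\}$ (a $4$-cycle), and suppose we set $w_4=w_6=w$. For $x=v_1+v_2$ and $y=v_3-v_4$ we get $\beta(x,y)=w-w=0$ and $\beta(y,x)=\beta(x,x)=\beta(y,y)=0$. So $U=\langle x,y\rangle$ is a commuting subspace, but $\{1,3\}\subseteq\lambda(U)$ is not a clique.

## 7. A module with $m_W>0$, and the proof of Theorem 1

To use $K_W=A_p(P)_{>W}$ we need a module $N$ for which $A_p(NW)$ is not contractible. We build $N$ so that $NW$ is a direct product of $r$ pieces of $p$-rank one, each with at least two subgroups of order $p$; these produce a cross-polytope.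

**Construction.** Let $z_1,\dots,z_r$ be a basis of $W$ and $W_i=\langle z_j:j\ne i\rangle$, which is normal in $P$ because $W$ is central. Put $P_i=P/W_i$, let $N_i=\mathbb F_q[P_i]$ be the regular module, regarded as a $P$-module, and let $N=\bigoplus_{i=1}^rN_i$ and $G=N\rtimes P$. The group $G$ is solvable, and $N$ is an elementary abelian $q$-group and a normal $p'$-subgroup with $G/N=P$.

**Lemma 5.** For $b=W\in A_p(G/N)=A_p(P)$ we have $m_W\ge1$.

**Step 1: $M_W=NW$ is a direct product.** For $j\neq i$ the element $z_j\in W_i$ acts trivially on $N_i$. So the subgroups $N_i\langle z_i\rangle$ for different $i$ commute elementwise, they generate $NW$, and their orders multiply to $|NW|$. Hence $NW=\prod_iN_i\langle z_i\rangle$.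

**Step 2: two subgroups of order $p$ in each factor.** Let $n_i\in N_i=\mathbb F_q[P_i]$ be the element $1\in P_i$. As $z_i\notin W_i$, its image $\bar z_i$ in $P_i$ is non-trivial, and $z_i$ maps $n_i$ to $\bar z_i\ne n_i$. Put $C_i^0=\langle z_i\rangle$ and $C_i^1=\langle z_i\rangle^{n_i}$. If they were equal, then $[n_i,z_i]=(z_i^{-1})^{n_i}z_i$ would lie in $\langle z_i\rangle$. It lies in $N_i$ as well, because $N_i$ is normalized by $z_i$, and it is not $1$ because $z_i$ does not fix $n_i$. This contradicts $N_i\cap\langle z_i\rangle=1$.

**Step 3: a sphere in top dimension.** For $\emptyset\ne I\subseteq\{1,\dots,r\}$ and $\varepsilon\in\{0,1\}^I$ the group $\prod_{i\in I}C_i^{\varepsilon_i}$ is elementary abelian of rank $|I|$. Projecting to the factors recovers $(I,\varepsilon)$, and inclusion of groups means $I\subseteq I'$ with $\varepsilon'|_I=\varepsilon$. So these groups form a subposet of $A_p(NW)$ isomorphic to the face poset of the boundary of the $r$-dimensional cross-polytope, whose order complex is an $(r-1)$-sphere. Since $\dim A_p(NW)=r-1$, there are no $r$-chains, and the fundamental cycle of this sphere is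 not a boundary. So $\tilde H_{r-1}(A_p(NW))\ne0$, that is, $m_W\ge1$. $\square$

*Example.* For the group $P$ of order $p^3$ of Section 6 ($p$ odd) we have $r=1$ and $N=\mathbb F_q[P]$. The group $NW$ has $|N:C_N(W)|=q^{p^3-p^2}$ subgroups of order $p$, so $m_W=q^{p^3-p^2}-1$. As $K_W$ has $p+1$ points, $W$ contributes $\mathbb Z^{p\,m_W}$ to $\tilde H_1(A_p(G))$ in (5).

**Proof of Theorem 1.** Let $\Gamma$ be the $1$-skeleton of the barycentric subdivision of a triangulation of $\mathbb RP^2$. Then $\mathrm{Cl}(\Gamma)\cong\mathbb RP^2$. The graph $\Gamma$ is not complete, since two vertices of the original triangulation are not adjacent in it. Number its vertices, choose $r\ge|S|$, and form $P,N,G$ as above. By (5) with $b=W$, $k_b=r$ and $i=r+1$, the group $\tilde H_1(A_p(P)_{>W})^{m_W}$ is a direct summand of $\tilde H_{r+1}(A_p(G))$, and $m_W\ge1$ by Lemma 5. By Lemma 4, $\tilde H_1(A_p(P)_{>W})$ has the direct summand $H_1(\mathbb RP^2)=\mathbb Z/2$. $\square$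

For concrete numbers, the $6$-vertex triangulation has $6$ vertices, $15$ edges and $10$ triangles. So $n=31$, $S\subseteq\{3,\dots,61\}$, and $r=59$ is allowed.

*Remark.* These examples have $p$-rank $r+3$. Indeed, the $p$-rank of $G$ is that of $P$, and a maximal elementary abelian subgroup of $P$ contains the central subgroup $W$, so it has rank $r+\dim U$ with $U\in\mathcal U$ or $U=0$. By Gaussian elimination $\dim U=|\lambda(U)|$, and $\lambda(U)$ is a clique of $\Gamma$, so it has at most $3$ elements. A triangle $\sigma$ of $\mathrm{Cl}(\Gamma)$ gives $\dim\iota(\sigma)=3$.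

## 8. Every finite complex occurs up to suspension

Nothing in the construction is special to $\mathbb RP^2$. With a little more care about connectivity we obtain a statement on homotopy types.

**Theorem 2.** Let $p\ne q$ be primes and $L$ a non-empty finite simplicial complex. For all sufficiently large $r$ there is a solvable group $G=N\rtimes P$, with $N$ an elementary abelian $q$-group and $P$ a $p$-group of class $\le2$ (of exponent $p$ if $p$ is odd), such that $A_p(G)\simeq\Sigma^rL\vee Y$ for some finite complex $Y$. In particular every finitely generated abelian group is a direct summand of the integral homology of $A_p(G)$ for some such $G$.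

**Step 1: reduction to a clique complex.** Replace $L$ by its barycentric subdivision, which is the clique complex of its $1$-skeleton. If this $1$-skeleton is complete, the complex is a simplex, hence contractible, and we replace it by a path with three vertices. This does not change the homotopy type of $\Sigma^rL$. So $L=\mathrm{Cl}(\Gamma)$ with $\Gamma$ not complete. Let $r\ge\max(2,|S|)$ and take $P,N,G$ as in Sections 6 and 7.

**Step 2: all $L_b$ are connected.** We want to use Lemma 1(b) for $A_p(G)\to A_p(P)$. The poset $A_p(P)$ is contractible via $E\le EW\ge W$. It has more than one element, as $W$ has rank $r\ge2$. If $k_b=1$, then $b$ is minimal, and by connectedness it is comparable to another element, so $K_b\ne\emptyset$ and $L_b$ is the join of two non-empty complexes. If $k_b\ge2$, then $A_p(M_b)$ is connected by Lemma 2, and so is $L_b=A_p(M_b)*K_b$. Hence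
$$A_p(G)\simeq A_p(P)\vee\bigvee_bL_b\simeq\bigvee_bL_b .$$
Put $K=K_W\cong\mathcal U\neq\emptyset$. By Proposition 3 and (1), $L_W\simeq\bigvee_{m_W}\Sigma^rK$, with $m_W\ge1$. So $\Sigma^rK$ is a wedge summand of $A_p(G)$.

**Step 3: $\Sigma^rL$ splits off $\Sigma^rK$.** Since $\lambda\iota=\mathrm{id}$, we have $\iota(\sigma)\le\iota(\tau)$ iff $\sigma\le\tau$. So $\iota$ identifies $\Delta(\mathcal F)=\mathrm{sd}\,L$ with a subcomplex $A$ of $K$, and $\rho=\iota\lambda$ gives a retraction $K\to A$. Consider
$$\Sigma^rK\to\Sigma^rK\vee\Sigma^rK\to\Sigma^rA\vee\Sigma^r(K/A),$$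
the pinch map followed by $\Sigma^r\rho\vee\Sigma^r(\text{quotient})$. Up to the suspension isomorphism it induces
$$\tilde H_*(K)\to\tilde H_*(A)\oplus\tilde H_*(K,A),\qquad x\mapsto(\rho_*x,\pi_*x),$$
where $\pi_*$ is induced by the quotient map. Let $i:A\to K$ be the inclusion, so $\rho_*i_*=\mathrm{id}$. Then $i_*$ is injective, so by the long exact sequence $\pi_*$ is onto. If $\rho_*x=0$ and $\pi_*x=0$, then $x=i_*a$ and $a=\rho_*i_*a=0$. Given $(a,c)$, choose $x$ with $\pi_*x=c$; then $x+i_*(a-\rho_*x)$ maps to $(a,c)$. So the map is an isomorphism on homology. As $r\ge2$, both sides are simply connected, and by Whitehead's theorem $\Sigma^rK\simeq\Sigma^rL\vee\Sigma^r(K/A)$. Collecting the other summands in $Y$ proves the first claim.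

**Step 4: the statement on abelian groups.** Given a finitely generated abelian group, let $L$ be a finite simplicial complex that is a Moore space for it in some degree $d\ge1$. Then the group is a direct summand of $H_{d+r}(A_p(G))$. $\square$

## 9. The exact condition for a wedge of spheres

The upper links are not only where the induction stops: they decide the question for every solvable $G$. For $b\in A_p(H)$ write $J_b=S^{k_b-1}*K_b$, so $J_b\simeq\Sigma^{k_b}K_b$ if $K_b\ne\emptyset$, and $J_b=S^{k_b-1}$ otherwise.

**Theorem 3.** Let $G$ be finite solvable, $p$ any prime dividing $|G|$, $N=O_{p'}(G)$, $H=G/N$. If $A_p(H)$ is a single point, then $A_p(G)$ is a finite discrete set. Otherwise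
$$A_p(G)\simeq\bigvee_{b\in A_p(H)}\ \bigvee_{m_b}J_b,\tag{6}$$
and $A_p(G)$ is homotopy equivalent to a wedge of spheres if and only if $J_b$ is, for every $b$ with $m_b>0$.

**Step 1: $A_p(H)$ is contractible.** $H$ is solvable, $p\mid|H|$ and $O_{p'}(H)=1$. A minimal normal subgroup of $H$ is an elementary abelian $\ell$-group for some prime $\ell$, and $\ell\ne p$ is excluded by $O_{p'}(H)=1$. So $O_p(H)\neq1$. Then $R\le R\,O_p(H)\ge O_p(H)$ shows that $S_p(H)$ is contractible, and $A_p(H)\simeq S_p(H)$ by the Remark in Section 3.

**Step 2: the case of a single point.** If $A_p(H)=\{b\}$, then $k_b=1$, since otherwise $b$ would have smaller non-trivial subgroups. Every $E\in A_p(G)$ maps to $b$, so it has rank $1$. Thus $A_p(G)=A_p(M_b)$ is finite and discrete.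

**Step 3: formula (6).** If $A_p(H)$ has more than one element, all $L_b$ are connected, exactly as in Step 2 of the proof of Theorem 2: that argument used only that $A_p(P)$ is connected with more than one element. Lemma 1(b) and Step 1 give $A_p(G)\simeq\bigvee_bL_b$. If $K_b\neq\emptyset$, then (1) gives $L_b\simeq(\bigvee_{m_b}S^{k_b-1})*K_b\simeq\bigvee_{m_b}J_b$. If $K_b=\emptyset$, the same holds because $L_b=A_p(M_b)$. For $m_b=0$ it says that $L_b$ is contractible. As in the argument for $L_b$, either $k_b\ge2$ or $K_b\ne\emptyset$, so each $J_b$ is connected and wedge points do not matter. This proves (6) and the "if" part.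

**Step 4: retracts of wedges of spheres.** For "only if" we need a claim. *If a simply connected finite complex $T$ is a homotopy retract of a wedge $X$ of spheres, then $T$ is homotopy equivalent to a wedge of spheres.* Let $T\to X\to T$ compose to a map homotopic to the identity. Since $T$ is connected, only one component of $X$ matters, and this is a wedge of spheres of positive dimension or a point. So assume that $X$ is such a wedge. The group $H_n(T)$ is a direct summand of $H_n(X)$, hence free of finite rank. For $n\ge1$, $H_n(X)$ is generated by classes of spheres, so the Hurewicz map of $X$ is onto in degree $n$. By naturality, and because $H_n(X)\to H_n(T)$ is onto, the Hurewicz map of $T$ is onto as well. For $n\geq2$ represent a basis of $H_n(T)$ by maps $S^n\to T$. Together they give a map from a wedge of spheres of dimensions $\ge2$ to $T$ that is an isomorphism on homology (note $H_1(T)=0$). Both sides are simply connected, so Whitehead's theorem applies.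

**Step 5: "only if".** Let $A_p(G)$ be a wedge of spheres and $m_b>0$. By (6), $J_b$ is a homotopy retract of $A_p(G)$: include the summand, and collapse the others. If $K_b=\emptyset$, $J_b$ is a sphere. If $K_b\ne\emptyset$ and either $k_b\ge2$ or $K_b$ is connected, then $J_b\simeq\Sigma^{k_b}K_b$ is simply connected and Step 4 applies. In the remaining case $k_b=1$ and $K_b$ has components $C_1,\dots,C_c$. By (2), $J_b\simeq\bigvee_{c-1}S^1\vee\bigvee_j\Sigma C_j$, where each $\Sigma C_j$ is simply connected and a homotopy retract of $J_b$, hence of $A_p(G)$. By Step 4 each $\Sigma C_j$ is a wedge of spheres, and so is $J_b$. $\square$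

*Remark.* The condition $m_b>0$ can be read off from the action: $m_b>0$ iff a Sylow $p$-subgroup $B$ of $M_b$ acts faithfully on $N$. If $C_B(N)\neq1$, it is a central $p$-subgroup of $NB=M_b$, and $A_p(NB)$ is contractible. If $C_B(N)=1$, then $O_p(NB)\le B$ and $[O_p(NB),N]\le O_p(NB)\cap N=1$, so $O_p(NB)=1$. Quillen's theorem (Adv. Math. 28 (1978), Section 12), that $A_p(X)$ is not contractible for a solvable group $X$ with $O_p(X)=1$, then gives $m_b>0$.

## 10. Solvable groups of $p$-rank at most three

With Theorem 3 the small cases need only a dimension count.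

**Theorem 4.** If $G$ is finite solvable of $p$-rank at most $3$ ($p$ any prime dividing $|G|$), then $A_p(G)$ is homotopy equivalent to a wedge of spheres.

*Proof.* Let $N=O_{p'}(G)$ and $H=G/N$. The $p$-ranks of $G$ and $H$ agree: elementary abelian $p$-subgroups of $G$ map isomorphically into $H$, and those of $H$ lift to $G$ by Schur–Zassenhaus. If $A_p(H)$ is a single point, $A_p(G)$ is a non-empty finite discrete set, which is a wedge of copies of $S^0$. Otherwise, by Theorem 3, it suffices to show that each $J_b$ is a wedge of spheres. If $K_b=\emptyset$, $J_b$ is a sphere. Let $K_b\ne\emptyset$. The groups in $K_b$ have ranks between $k_b+1$ and $3$, so $k_b\le2$ and $\dim K_b\le2-k_b$.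

If $k_b=1$, then $K_b$ is a graph. Each component $C_j$ is a wedge of circles up to homotopy, $\Sigma C_j$ is a wedge of $2$-spheres, and by (2) $J_b\simeq\Sigma K_b$ is a wedge of $1$- and $2$-spheres. If $k_b=2$, then $K_b$ is a finite discrete set, that is, a wedge of copies of $S^0$, and $J_b\simeq\Sigma^2K_b$ is a wedge of $2$-spheres. $\square$

In $p$-rank $4$ this count stops at $k_b=1$, where $K_b$ may have dimension $2$ and the dimension alone no longer decides whether $\Sigma K_b$ is a wedge of spheres. These notes do not determine the smallest $p$-rank in which a counterexample exists.
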